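# Fusing two weakly coarse bimodules over a free group factor

## 1. Two weakly coarse factors produce a coarse piece

Throughout, a *tracial* von Neumann algebra $(L,\tau)$ has separable predual and a faithful normal tracial state $\tau$. Bimodules are Hilbert spaces with commuting normal unital left and right actions. $\mathcal R$ is the hyperfinite II$_1$ factor, $\mathcal R^\omega$ an ultrapower of it, and "embeds in $\mathcal R^\omega$" means by a trace-preserving embedding. $\mathrm{Hom}$ is the space of bounded bimodular maps.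

**Theorem 1.** Let $M$ be a II$_1$ factor with a nonzero projection $p$ such that $pMp\cong M_1*L\mathbb F_{200}$, where $M_1$ is tracial and embeds in $\mathcal R^\omega$ ($M_1=\mathbb C$ is allowed). Let $L,R$ be tracial and embeddable in $\mathcal R^\omega$. If ${}_L\mathcal H_M$ and ${}_M\mathcal K_R$ are nonzero weakly coarse bimodules, then
$$\mathrm{Hom}\big({}_L\mathcal H\otimes_M\mathcal K_R,\ L^2L\otimes L^2R\big)\neq 0 .$$

**Corollary 2 (Ozawa's conjecture).** Let $M=L\mathbb F_n$, $n\ge2$, and let $\mathcal H\neq0$ be a weakly coarse $M$-$M$ bimodule. Then $\mathrm{Hom}(\mathcal H^{\otimes_M k},L^2M\otimes L^2M)\ne0$ for every $k\ge2$, in particular for $k=3$.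

The conjecture, from the problem list "Free Analysis", asks for $k=3$. So it is true, and two copies already suffice, even two different ones. Two is the right number.

**Proposition 3 (optimality).** Let $M$ be as in Theorem 1 (for instance $M=L\mathbb F_n$), $A\subset M$ a diffuse hyperfinite subalgebra, $\mathcal H=L^2M\otimes_AL^2M$. Then $\mathcal H$ is weakly coarse and $\mathrm{Hom}(\mathcal H,L^2M\otimes L^2M)=0$. Consequently neither weak coarseness hypothesis in Theorem 1 can be dropped.

**Corollary 4.** Let $\pi,\pi'$ be nonzero unitary representations of $\mathbb F_n$ ($2\le n\le\infty$), both weakly contained in the regular representation $\lambda$. Then there is a nonzero intertwiner from $\pi\otimes\pi'$ to $\lambda$.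

**Why $L\mathbb F_n$ is covered.** For $n<\infty$, Voiculescu ("Circular and semicircular systems and free product factors", 1990) proved $L\mathbb F_n\cong M_k(\mathbb C)\otimes L\mathbb F_{1+k^2(n-1)}$. With $k=15$ we have $1+225(n-1)\ge226$, so for $\tau(p)=1/15$
$$p\,L\mathbb F_n\,p\cong L\mathbb F_{1+225(n-1)}\cong L\mathbb F_{225(n-1)-199}*L\mathbb F_{200}.$$
For $n=\infty$ use $L\mathbb F_\infty\cong L\mathbb F_\infty*L\mathbb F_{200}$. Finally $L\mathbb F_n\subset\mathcal R^\omega$ since $\mathbb F_n$ is residually finite: the permutation matrices of larger and larger finite quotients have traces converging to $\delta_e$.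

## 2. Bimodules, the minimal norm, and fusion

**Definition (coarse, weakly coarse).** The *coarse* $L$-$M$ bimodule is $L^2L\otimes L^2M$ with $\alpha(\xi\otimes\eta)\beta=\alpha\xi\otimes\eta\beta$. A bimodule ${}_L\mathcal H_M$ is *weakly coarse* if $\alpha\otimes\beta^{op}\mapsto(h\mapsto\alpha h\beta)$, as a representation of $L\odot M^{op}$ on $\mathcal H$, is continuous for the minimal norm, which is the norm of $B(L^2L\otimes L^2M)$. For $L=M$ this is the relation ${}_M\mathcal H_M\preceq L^2M\otimes L^2M$.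

A bimodule is read through its functionals $\omega_\xi(\alpha\otimes\beta^{op})=\langle\alpha\xi\beta,\xi\rangle$. Two facts will be used.

* **(i)** *If $\xi$ is cyclic for $\mathcal H$ and $\omega_\xi$ is continuous for the minimal norm, then $\mathcal H$ is weakly coarse.* Indeed $\omega_\xi$ extends to a positive functional on $L\otimes_{\min}M^{op}$. For $T,S\in L\odot M^{op}$ we have $S^*T^*TS\le\|T\|_{\min}^2S^*S$ there, so $\|TS\xi\|^2\le\|T\|_{\min}^2\|S\xi\|^2$.
* **(ii)** *If $\omega_\xi=\omega_{\xi'}$ with $\xi\in\mathcal H$, $\xi'\in\mathcal H'$, then the bimodules generated by $\xi$ and $\xi'$ are isomorphic via $\xi\mapsto\xi'$* (uniqueness of GNS). So if a nonzero $\xi\in\mathcal J$ has the functional of a vector of the coarse bimodule, then $\mathrm{Hom}(\mathcal J,\text{coarse})\ne0$: extend by $0$ on the orthogonal complement of the bimodule generated by $\xi$.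

**Definition (bi-bounded vectors).** A vector $\zeta\in{}_L\mathcal H_M$ is *bi-bounded* if for some $C$ we have $\|\alpha\zeta\|\le C\|\alpha\|_2$ and $\|\zeta\beta\|\le C\|\beta\|_2$ for all $\alpha\in L$, $\beta\in M$. (If only the second holds, $\zeta$ is *right bounded*.) Put $L_\zeta:L^2M\to\mathcal H$, $\hat y\mapsto\zeta y$, and $R_\zeta:L^2L\to\mathcal H$, $\hat\alpha\mapsto\alpha\zeta$.

The operator $L_\zeta^*\alpha L_\zeta$ commutes with the right action of $M$ on $L^2M$, so it is an element $\Phi_\zeta(\alpha)\in M$. Writing $\rho(\beta)$ for the right action, $R_\zeta^*\rho(\beta)R_\zeta$ commutes with the left action of $L$ on $L^2L$, so it is right multiplication by an element $\Psi_\zeta(\beta)\in L$; that is, $\langle\alpha\zeta\beta,\alpha'\zeta\rangle=\tau(\alpha'^*\alpha\Psi_\zeta(\beta))$. Both maps are positive. Since $\|L_\zeta\|^2=\|\Phi_\zeta(1)\|$ and $\|R_\zeta\|^2=\|\Psi_\zeta(1)\|$,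
$$\|\Phi_\zeta(\alpha)\|\le\|\Phi_\zeta(1)\|\,\|\alpha\|,\qquad\|\Psi_\zeta(\beta)\|\le\|\Psi_\zeta(1)\|\,\|\beta\|,\tag{1}$$
$$\langle\alpha\zeta\beta,\zeta\rangle=\tau(\Phi_\zeta(\alpha)\beta)=\tau(\alpha\Psi_\zeta(\beta)).\tag{2}$$

*Every $\mathcal H\ne0$ contains a nonzero bi-bounded vector.* Take $\xi\ne0$ and write $\langle\alpha\xi,\xi\rangle=\tau(\alpha a)$ with $a\in L^1(L)_+$; set $p_0=1_{[0,C]}(a)$. Then write $\langle p_0\xi\beta,p_0\xi\rangle=\tau(\beta b)$ with $b\in L^1(M)_+$; set $q_0=1_{[0,C']}(b)$. We get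
$$\|\alpha p_0\xi q_0\|^2\le\|\alpha p_0\xi\|^2=\tau(\alpha^*\alpha\,p_0ap_0)\le C\|\alpha\|_2^2,\qquad\|p_0\xi q_0\beta\|^2=\tau(\beta\beta^*q_0bq_0)\le C'\|\beta\|_2^2 .$$
For $C$ large $p_0\xi\neq0$, and then for $C'$ large $p_0\xi q_0\ne0$.

**Definition (fusion).** $\mathcal H\otimes_M\mathcal K$ is the completion of the span of $\xi\otimes\eta$ ($\xi\in\mathcal H$ right bounded, $\eta\in\mathcal K$) for $\langle\xi\otimes\eta,\xi'\otimes\eta'\rangle=\langle L_{\xi'}^*L_\xi\,\eta,\eta'\rangle$. One has $\xi y\otimes\eta=\xi\otimes y\eta$ for $y\in M$, and $L^2M\otimes_M\mathcal K=\mathcal K$. For bi-bounded $\zeta\in{}_L\mathcal H_M$, $\kappa\in{}_M\mathcal K_R$ and $x\in M$, (2) for $\kappa$ gives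
$$\langle\alpha(\zeta\otimes x\kappa)\beta,\zeta\otimes x\kappa\rangle=\langle\Phi_\zeta(\alpha)x\kappa\beta,x\kappa\rangle=\tau\big(x^*\Phi_\zeta(\alpha)\,x\,\Psi_\kappa(\beta)\big).\tag{3}$$
The whole lecture is about the right side of (3), and about choosing $x$.

**Example A.** In $L^2M\otimes_AL^2M$ the vector $\zeta=\hat1\otimes_A\hat1$ satisfies $\langle\alpha\zeta\beta,\zeta\rangle=\tau(E_A(\alpha)\beta)$, with $E_A$ the trace-preserving expectation onto $A$. So $\zeta$ is bi-bounded, $\Phi_\zeta=\Psi_\zeta=E_A$, and $a\zeta=\zeta a$ for $a\in A$.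

**Example B.** A finite family $t=(t_k)$, $t_k=\sum_ia_{ik}\otimes b_{ik}\in L\odot M$, is a bi-bounded vector in a multiple of the coarse bimodule. Computing $\langle\alpha t\beta,t\rangle$ gives
$$\Phi_t(\alpha)=\sum_{k,i,i'}\tau(a_{ik}^*\alpha a_{i'k})\,b_{ik}^*b_{i'k},\qquad\Psi_t(\beta)=\sum_{k,i,i'}\tau(b_{i'k}\beta b_{ik}^*)\,a_{i'k}a_{ik}^*.\tag{4}$$

**Freeness.** Subalgebras are *free* if the trace vanishes on every alternating product of centered (trace zero) elements. If $u,v$ lie in one of two free algebras, $b,b'$ in the other, and $\tau(u)=\tau(v)=0$, then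
$$\tau(ubvb')=\tau(uv)\,\tau(b)\,\tau(b').\tag{5}$$
To see this, expand $0=\tau\big(u(b-\tau(b))v(b'-\tau(b'))\big)$ and use $\tau(uvb')=\tau(uv)\tau(b')$ and $\tau(ubv)=\tau(vub)=\tau(vu)\tau(b)$.

A *circular* element is $c=(s+is')/\sqrt2$ with $s,s'$ free semicircular of variance $1$. It has $\tau(c)=0$, $\tau(c^*c)=\tau(cc^*)=1$, and $e^{i\theta}c$ has the same $*$-distribution as $c$. Also $\tau((c^*c)^2)=2$: we have $c^*c=\frac12\big(s^2+s'^2+i[s,s']\big)$, and $\tau((s^2+s'^2)^2)=2+2+2=6$, $\tau([s,s']^2)=-2$, $\tau((s^2+s'^2)[s,s'])=0$, which give $\frac14(6+2)=2$. A $*$-free pair of semicirculars generates $L\mathbb F_2$, so $L\mathbb F_{200}$ is generated by $100$ $*$-free circular elements.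

## 3. Bimodules over a hyperfinite subalgebra: one copy fails, two succeed

**Proof of Proposition 3, weak coarseness.** Let $A_1\subset A_2\subset\cdots$ be finite-dimensional unital subalgebras with dense union in $A$. By (i) it suffices that $\omega(\alpha\otimes\beta^{op})=\tau(E_A(\alpha)\beta)$ is continuous for the minimal norm. Since $E_{A_j}(\alpha)\to E_A(\alpha)$ in $\|\cdot\|_2$, $\omega$ is a pointwise limit of the states $\tau(E_{A_j}(\alpha)\beta)$. We check that each of these is a vector state of the coarse bimodule, hence bounded by $\|\cdot\|_{\min}$; the limit is then bounded too.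

Let $e^b_{ij}$ be matrix units of $A_j$, with block $b$ of size $n_b$. Then $E_{A_j}(\alpha)=\sum_{b,i,i'}\tau(\alpha e^b_{ii'})\tau(e^b_{ii})^{-1}e^b_{i'i}$. For $\xi=\sum_bc_b\sum_{i,j}e^b_{ij}\otimes e^b_{ji}$,
$$\langle\alpha\xi\beta,\xi\rangle=\sum c_bc_{b'}\,\tau(\alpha e^b_{ij}e^{b'}_{j'i'})\,\tau(e^{b'}_{i'j'}e^b_{ji}\beta)=\sum_bn_bc_b^2\sum_{i,i'}\tau(\alpha e^b_{ii'})\tau(e^b_{i'i}\beta),$$
because only $b=b'$, $j=j'$ survive. With $c_b^2=1/(n_b\tau(e^b_{ii}))$ this equals $\tau(E_{A_j}(\alpha)\beta)$.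

**Proof of Proposition 3, no maps.** Identify $\xi\otimes\eta\in L^2M\otimes L^2M$ with the Hilbert–Schmidt operator $|\xi\rangle\langle J\eta|$. Since $J(\eta a)=a^*J\eta$, the vectors $a(\xi\otimes\eta)$ and $(\xi\otimes\eta)a$ become $aS$ and $Sa$ with $S=|\xi\rangle\langle J\eta|$. A bimodule map $T$ sends the $A$-central vector $\hat1\otimes_A\hat1$ to an $A$-central vector, that is, to a Hilbert–Schmidt operator $S$ commuting with $A$. If $S\neq0$, the compact operator $SS^*$ commutes with $A$ and has a nonzero finite-rank spectral projection. On its range $A$ acts by a normal unital representation on a nonzero finite-dimensional space. Its kernel is $Az$ with $z\ne1$ a central projection, so $A(1-z)$ is finite-dimensional and nonzero and has a minimal projection. This is impossible for diffuse $A$. So $S=0$, and since $\hat1\otimes_A\hat1$ generates $\mathcal H$, $T=0$.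

For the last claim take $L=R=M=L\mathbb F_n$ and the pair $(\mathcal H,L^2M)$ or $(L^2M,\mathcal H)$: both fusions are $\mathcal H$. $\square$

**Two copies, by hand.** Let $M=L\mathbb F_2$ with generators $a,b$, $A=L\langle a\rangle$, $\mathcal H=L^2M\otimes_AL^2M$ and $\zeta=\hat1\otimes_A\hat1$. The obvious vector $\zeta\otimes\zeta\in\mathcal H\otimes_M\mathcal H$ is again $A$-central, hence useless. Insert the other generator: by (3) and (5), since $b$ is free from $A$ and centered,
$$\langle\alpha(\zeta\otimes b\zeta)\beta,\zeta\otimes b\zeta\rangle=\tau(b^*E_A(\alpha)\,b\,E_A(\beta))=\tau(\alpha)\tau(\beta).$$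
This is the functional of $\hat1\otimes\hat1\in L^2M\otimes L^2M$. By (ii), $\zeta\otimes b\zeta$ generates a copy of the full coarse bimodule.

## 4. From two copies to all powers

**Proof of Corollary 2 from Theorem 1.** $k=2$ is Theorem 1 with $L=R=M$. Suppose $0\ne T:\mathcal H^{\otimes_Mk}\to L^2M\otimes L^2M$ and let $\mathcal J_0=(\ker T)^\perp\ne0$. By polar decomposition, $\mathcal J_0$ is isomorphic to a sub-bimodule of $L^2M\otimes L^2M$. Hence $\mathcal J_0\otimes_M\mathcal H\subset\mathcal H^{\otimes_M(k+1)}$ embeds in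
$$L^2M\otimes(L^2M\otimes_M\mathcal H)=L^2M\otimes\mathcal H,$$
which embeds in a multiple of $L^2M\otimes L^2M$, because the right module $\mathcal H_M$ embeds in a multiple of $L^2M_M$.

It remains to see $\mathcal J_0\otimes_M\mathcal H\ne0$. As a right module $\mathcal J_0\cong p_0(\ell^2(I)\otimes L^2M)$ with $0\ne p_0\in B(\ell^2(I))\bar\otimes M$, so $\mathcal J_0\otimes_M\mathcal H\cong p_0(\ell^2(I)\otimes\mathcal H)$. This is nonzero because the normal left action of the factor $M$ on $\mathcal H$ is faithful, and so is its amplification by $B(\ell^2(I))$.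

Project $\mathcal H^{\otimes_M(k+1)}$ onto $\mathcal J_0\otimes_M\mathcal H$, embed it in the multiple, and project onto a summand where the image is nonzero. $\square$

## 5. A free middle vector, and why $M$ contains none

The computation with $b$ suggests a proof of Theorem 1. Take bi-bounded $\zeta,\kappa\ne0$ and look for $x\in M$ with $\tau(x)=0$, $\tau(x^*x)=1$, $*$-free from an algebra containing $\Phi_\zeta(L)$ and $\Psi_\kappa(R)$. By (5) and (2), the functional (3) would then be
$$\tau(\Phi_\zeta(\alpha))\,\tau(\Psi_\kappa(\beta))=\tau(\alpha\Psi_\zeta(1))\,\tau(\Phi_\kappa(1)\beta),$$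
the functional of $\Psi_\zeta(1)^{1/2}\otimes\Phi_\kappa(1)^{1/2}\in L^2L\otimes L^2R$. It is nonzero of mass $\|\zeta\|^2\|\kappa\|^2$, and (ii) would finish.

The attempt stops at the existence of $x$. The set $\Phi_\zeta(L)$ may generate all of $M$, and only scalars in $M$ are free from $M$: if $x$ is free from $x^*$, then $\|x-\tau(x)\|_2^2=\tau\big((x-\tau(x))^*(x-\tau(x))\big)=0$. This happens already for vectors of the coarse bimodule. For $M=L\Gamma$, $\Gamma=\mathbb F_n$, and strictly positive $\eta\in\ell^1(\Gamma)$, let $t=\sum_s\eta(s)\,\delta_s\otimes\delta_{s^{-1}}\in L^2M\otimes L^2M$. It is bi-bounded, with constant $\|\eta\|_1$. In $\langle\lambda_gt\lambda_h,t\rangle$ only terms with $s'=gs$ and $h=g^{-1}$ survive, so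
$$\langle\lambda_gt\lambda_h,t\rangle=\varphi(g)\,\tau(\lambda_g\lambda_h),\qquad\varphi(g)=\sum_s\eta(s)\eta(gs)>0 .$$
Thus $\Phi_t(\lambda_g)=\varphi(g)\lambda_g$ for all $g$, and $\Phi_t(M)$ generates $M$.

What survives is weaker. In a matrix model of $M=M_1*L\mathbb F_{200}$, the circular generators become independent Gaussian matrices $X_j$: they depend on $2N^2$ real parameters each, and nothing coming from $L$ or $R$ depends on them. The proof below is a contradiction by counting these parameters. If there is no map to the coarse bimodule, then some $z\in L\odot R^{op}$ acts almost as the identity on the vectors $\zeta\otimes x_j\kappa$, yet is tiny in $L^2L\otimes L^2R$. In matrices, $z$ becomes a *deterministic* operator on $M_N(\mathbb C)$ that is small outside a subspace of dimension $\le\varepsilon N^2$, while $\zeta\otimes x_j\kappa$ becomes $AX_jB$ for some matrices $A,B$. So all the $AX_jB$ are close to one fixed small subspace. The matrices $A,B$ do depend on the $X_j$, which is the difficulty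 in this picture; but one pair $A,B$ serves all $j\le100$. The freedom in the pair is paid once, while each $j$ gives a new constraint.

## 6. Cutting down: corners, balanced vectors, disjointness

We now prove Theorem 1.

**Step 1 (reduction to $p=1$).** *Purpose: to have free circular elements in $M$ itself.* Let $\tau_p=\tau/\tau(p)$ on $pMp$. For $\xi\in\mathcal Hp$ and $y\in pM$ we have $\|\xi y\|^2=\|\xi(yy^*)^{1/2}\|^2$, so right boundedness over $pMp$ and over $M$ agree. If $T=L_{\xi'}^*L_\xi\in pMp$ is computed over $M$, then $\langle\xi y,\xi'y'\rangle=\tau(y'^*Ty)=\tau_p(y'^*\tau(p)Ty)$ for $y,y'\in pMp$, so over $pMp$ it becomes $\tau(p)T$. Hence $\xi\otimes\eta\mapsto\xi\otimes\eta$, from $\mathcal Hp\otimes_{pMp}p\mathcal K$ to $\mathcal H\otimes_M\mathcal K$, is an isometry up to the scalar $\tau(p)^{1/2}$. It is onto: as $M$ is a II$_1$ factor there are finitely many $v_i\in M$ with $v_iv_i^*\le p$, $\sum v_i^*v_i=1$, and $\xi\otimes\eta=\sum_i\xi v_i^*\otimes v_i\eta$ with $\xi v_i^*\in\mathcal Hp$,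 $v_i\eta\in p\mathcal K$. The same $v_i$ show $\mathcal Hp,p\mathcal K\ne0$. Both are weakly coarse, since the minimal norm restricts to the minimal norm on corners. So assume from now on
$$M=M_1*L\mathbb F_{200},\qquad\text{generated by }M_1\text{ and }x_1,\dots,x_m,\quad m=100,$$
where the $x_j$ are circular, $*$-free, and $*$-free from $M_1$. Let $\mathcal P\subset M$ be the weak*-dense unital $*$-algebra generated by $M_1,x_1,\dots,x_m$.

**Step 2 (balanced vectors).** *Purpose: to make $\Phi_\zeta(1),\Psi_\zeta(1)$ almost bounded by $1$. This will later prevent $A$ from concentrating on a small corner.*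

**Lemma 5.** There are a nonzero projection $e\in L$, $l\in\mathbb N$ and a bi-bounded unit vector $\zeta\in(e\mathcal H)^{\oplus l}$, an $eLe$-$M$ bimodule with $eLe$ carrying its normalized trace, such that $\|\Phi_\zeta(1)\|,\|\Psi_\zeta(1)\|\le1.1$. Symmetrically there are $0\ne f\in R$, $l'$ and a bi-bounded unit vector $\kappa\in(\mathcal Kf)^{\oplus l'}$ with $\|\Phi_\kappa(1)\|,\|\Psi_\kappa(1)\|\le1.1$.

*Proof.* Let $\xi\ne0$ be bi-bounded, $a=\Psi_\xi(1)\in L_+$. It is nonzero since $\tau(a)=\|\xi\|^2$. The intervals $[1.1^i,1.1^{i+1}]$, $i\in\mathbb Z$, cover $(0,\infty)$, so there is $c>0$ with $e=1_{[c,1.1c]}(a)\ne0$. Then $\|e\xi\|^2=\tau(ea)\ge c\,\tau(e)>0$. Put $\zeta_0=e\xi/\|e\xi\|$. For $\alpha\in eLe$,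
$$\|\alpha\zeta_0\|^2=\frac{\tau(\alpha^*\alpha\,eae)}{\|e\xi\|^2},\quad\text{so}\quad\Psi_{\zeta_0}(1)=\frac{\tau(e)}{\|e\xi\|^2}\,eae\le1.1\,e$$
for the normalized trace of $eLe$. Now let $b=\Phi_{\zeta_0}(1)\in M_+$, $\tau(b)=\|\zeta_0\|^2=1$. By Dixmier's averaging theorem in the finite factor $M$, some convex combination $\sum_is_iu_i^*bu_i$ with unitaries $u_i$ is within $0.05$ of $1$ in norm. Making the weights rational costs at most another $0.05$. Repeating unitaries according to a common denominator $l$ gives unitaries $v_1,\dots,v_l\in M$ with $\|\frac1l\sum_jv_j^*bv_j-1\|\le0.1$. Put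
$$\zeta=l^{-1/2}\bigoplus_{j=1}^l\zeta_0v_j .$$
It is a unit vector. As $L_{\zeta_0v}=L_{\zeta_0}v$, we get $\Phi_\zeta(1)=\frac1l\sum v_j^*bv_j\le1.1$. As $\langle\alpha\zeta_0v_j,\alpha'\zeta_0v_j\rangle=\langle\alpha\zeta_0,\alpha'\zeta_0\rangle$, we get $\Psi_\zeta(1)=\Psi_{\zeta_0}(1)\le1.1$. For $\kappa$, cut by a spectral projection $f$ of $\Phi_\xi(1)\in R$ and average $\Psi(1)\in M$ by vectors $v_j\kappa_0$. $\square$

**Step 3 (disjointness gives a small $z$).** *Purpose: to turn the negation of Theorem 1 into one concrete element of $L\odot R^{op}$.*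

**Lemma 6.** Let $\mathcal J=\mathcal H\otimes_M\mathcal K$ and suppose $\mathrm{Hom}(\mathcal J,L^2L\otimes L^2R)=0$. For $\xi_1,\dots,\xi_m\in(e\mathcal Jf)^{\oplus ll'}$ and $\varepsilon>0$ there is $z=\sum_s\alpha_s\otimes\beta_s^{op}\in eLe\odot(fRf)^{op}$ with $\|\xi_j-z\xi_j\|<\varepsilon$ for all $j$ and
$$\|z\|_2:=\Big\|\sum_s\hat\alpha_s\otimes\hat\beta_s\Big\|_{L^2(eLe)\otimes L^2(fRf)}<\varepsilon\quad\text{(normalized traces)}.$$

*Proof.* Let $\mathcal C=L^2L\otimes L^2R$ and let $N$ be the von Neumann algebra generated by $L\odot R^{op}$ on $\mathcal J^{\oplus ll'}\oplus\mathcal C$. There are no nonzero intertwiners from the first summand to the second, nor (take adjoints) back. So every element of $N'$ is block diagonal, and $1\oplus0\in N''=N$. By the bicommutant theorem a net $z'\in L\odot R^{op}$ converges strongly to $1\oplus0$. Put $z=(e\otimes f^{op})z'(e\otimes f^{op})$. Then $z\xi_j=(e\otimes f^{op})z'\xi_j\to\xi_j$. On $\mathcal C$, the vector $(e\otimes f^{op})z'(\hat e\otimes\hat f)$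 is $\sum_s\widehat{e\alpha'_se}\otimes\widehat{f\beta'_sf}$ if $z'=\sum_s\alpha_s'\otimes\beta_s'^{op}$, so $\|z\|_2=(\tau(e)\tau(f))^{-1/2}\|(e\otimes f^{op})z'(\hat e\otimes\hat f)\|\to0$. $\square$

From now on we write $L,R,\mathcal H,\mathcal K$ for $eLe$, $fRf$, $(e\mathcal H)^{\oplus l}$, $(\mathcal Kf)^{\oplus l'}$, with normalized traces. The bimodules are still weakly coarse, the algebras still embed in $\mathcal R^\omega$, and $(e\mathcal H)^{\oplus l}\otimes_M(\mathcal Kf)^{\oplus l'}=(e\mathcal Jf)^{\oplus ll'}$.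

## 7. Replacing $\zeta$ and $\kappa$ by finite tensors

**Step 4 (approximation in $\|\cdot\|_2$).** *Purpose: weak coarseness enters here, and only here. It replaces $\Phi_\zeta,\Psi_\zeta$ by the explicit maps (4) of a finite family, with polynomial coefficients so that matrices can be substituted.*

**Lemma 7.** For finite $F\subset L$, $E\subset M$ and $\nu_0>0$ there is a finite family $t$ with all $t_k\in L\odot\mathcal P$ and
$$\|\Phi_t(\alpha)-\Phi_\zeta(\alpha)\|_2<\nu_0\ (\alpha\in F),\qquad\|\Psi_t(\beta)-\Psi_\zeta(\beta)\|_2<\nu_0\ (\beta\in E).$$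
The symmetric statement holds for $\kappa$, with families in $\mathcal P\odot R$.

*Proof.* We may assume $1\in F$ and $1\in E$.

*(a) Approximation in $\|\cdot\|_1$.* By weak coarseness, $\langle\,\cdot\,\zeta,\zeta\rangle$ extends to a state of $L\otimes_{\min}M^{op}$, which is faithfully represented on $L^2L\otimes L^2M$. By Hahn–Banach it is a weak* limit of convex combinations of vector states of this space, and the vectors may be taken in the dense subspace $L\odot\mathcal P$. A convex combination $\sum_is_i\langle\,\cdot\,t_i,t_i\rangle$ is the functional of the family $(\sqrt{s_i}\,t_i)_i$. Testing against elements $\alpha\otimes\beta^{op}$ with $\alpha\in F$ and $\beta\in M$ arbitrary, and with $\alpha\in L$ arbitrary and $\beta\in E$, (2) says that the point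
$$\big((\Phi_\zeta(\alpha))_{\alpha\in F},(\Psi_\zeta(\beta))_{\beta\in E}\big)\in L^1(M)^F\times L^1(L)^E$$
lies in the $\sigma(L^1,L^\infty)$-closure of the set of all $((\Phi_t(\alpha))_F,(\Psi_t(\beta))_E)$ with $t$ from $L\odot\mathcal P$. This set is convex (concatenate $\sqrt s\,t$ and $\sqrt{1-s}\,t'$), so its weak and norm closures agree. Hence for each $\nu\in(0,1)$ there is $t$ with all $\|\cdot\|_1$-errors $<\nu$.

*(b) Truncation.* An $L^1$-estimate gives an $L^2$-estimate only with operator bounds, so we cut $t$ down. Let $\Delta=\Phi_t(1)$ and $p_1=1_{[0,2]}(\Delta)\in M$. Since $\|\Phi_\zeta(1)\|\le1.1$,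
$$2\tau(1-p_1)\le\tau((1-p_1)\Delta)\le\nu+1.1\,\tau(1-p_1).$$
So $\tau(1-p_1)\le2\nu$ and $\|t-tp_1\|^2=\tau((1-p_1)\Delta)\le4\nu$. Let $\Delta'=\Psi_{tp_1}(1)=\Psi_t(p_1)\le\Psi_t(1)$ and $q_1=1_{[0,2]}(\Delta')\in L$. Then
$$2\tau(1-q_1)\le\tau((1-q_1)\Delta')\le\tau((1-q_1)\Psi_t(1))\le\nu+1.1\,\tau(1-q_1),$$
and as before $\|tp_1-q_1tp_1\|^2=\tau((1-q_1)\Delta')\le4\nu$. Put $t'=q_1tp_1$. Then $\|t-t'\|\le4\sqrt\nu$ and $\|t'\|^2\le\|t\|^2=\tau(\Delta)\le1+\nu\le2$. From $\langle\alpha q_1tp_1\beta,q_1tp_1\rangle=\langle q_1\alpha q_1\,t\,p_1\beta p_1,t\rangle$ we read off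
$$\Phi_{t'}(\alpha)=p_1\Phi_t(q_1\alpha q_1)p_1,\qquad\Psi_{t'}(\beta)=q_1\Psi_t(p_1\beta p_1)q_1,$$
so $\Phi_{t'}(1)\le p_1\Delta p_1\le2$ and $\Psi_{t'}(1)=q_1\Delta'q_1\le2$. Moreover
$$\|\Phi_{t'}(\alpha)-\Phi_t(\alpha)\|_1=\sup_{\|\beta\|\le1}\big|\langle\alpha t'\beta,t'\rangle-\langle\alpha t\beta,t\rangle\big|\le\|\alpha\|\,\|t-t'\|\,(\|t\|+\|t'\|)\le16\sqrt\nu\,\|\alpha\| .$$
Thus $\|\Phi_{t'}(\alpha)-\Phi_\zeta(\alpha)\|_1\le16\sqrt\nu\|\alpha\|+\nu$, while by (1) the operator norm of this difference is $\le3.1\|\alpha\|$. Since $\|y\|_2^2\le\|y\|_1\|y\|$, the $2$-norm error on $F$ tends to $0$ as $\nu\to0$. The same argument works for $\Psi$ on $E$. Fix $\nu$ so that all errors are $<\nu_0/2$.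

*(c) Back to polynomials.* The coefficients of $t'$ are $q_1a_{ik}\in L$, which is fine, and $b_{ik}p_1$, which need not lie in $\mathcal P$. With $t,p_1,q_1$ fixed, there are self-adjoint contractions $p'\in\mathcal P$ with $\|p'-p_1\|_2$ as small as we like: Kaplansky's theorem gives self-adjoint contractions in the norm closure of $\mathcal P$; approximate these in norm by self-adjoint elements of $\mathcal P$ and, where the norm exceeds $1$, divide by it. Replace $t'$ by $q_1tp'$, a family in $L\odot\mathcal P$. Then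
$$\Phi_{q_1tp'}(\alpha)=p'\Phi_t(q_1\alpha q_1)p',\qquad\Psi_{q_1tp'}(\beta)=q_1\Psi_t(p'\beta p')q_1 .$$
As $\|p'yp'-p_1yp_1\|_2\le2\|y\|\,\|p'-p_1\|_2$, the first is $\|\cdot\|_2$-close to $\Phi_{t'}(\alpha)$. The second is a finite sum of fixed operators with scalar coefficients $\tau(b_{i'k}p'\beta p'b_{ik}^*)$, which are close to $\tau(b_{i'k}p_1\beta p_1b_{ik}^*)$. So for $\|p'-p_1\|_2$ small the total errors are $<\nu_0$. $\square$

## 8. Circular coefficients: vectors become operators $Ax_jB$

**Step 5 (free model).** *Purpose: to realize the functional (3), for the finite families, by actual operators in a free product. Extra circular elements provide the freeness that $M$ itself lacks.*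

Let $\mathcal N=(L\bar\otimes M_1\bar\otimes R)*L\mathbb F_\infty$, the second factor generated by a $*$-free family of circular elements $x_j$ ($j\le m$), $c_k$, $d_k$. Then $W^*(M_1,x_1,\dots,x_m)=M$. Let $\mathcal Q=W^*(L,M,R)$ and $\mathcal Q_d=W^*(\mathcal Q,\{d_k\})$. The $c_k,d_k$ are a $*$-free circular family, $*$-free from $\mathcal Q$. If $y,b\in\mathcal Q_d$, (5) gives $\tau(c_k^*yc_{k'}b)=\delta_{kk'}\tau(y)\tau(b)$, and similarly for $c_kyc_{k'}^*$. Hence, with $E$ the expectation onto $\mathcal Q_d$,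
$$E(c_k^*yc_{k'})=\delta_{kk'}\tau(y)1,\qquad E(c_kyc_{k'}^*)=\delta_{kk'}\tau(y)1\qquad(y\in\mathcal Q_d),\tag{6}$$
and the same holds for the $d_k$ with respect to $\mathcal Q$. We also need a fourth moment: for $y_i\in\mathcal Q$,
$$\tau(c_{k_1}^*y_1c_{k_2}y_2c_{k_3}^*y_3c_{k_4}y_4)=\delta_{k_1k_2}\delta_{k_3k_4}\tau(y_1)\tau(y_3)\tau(y_2y_4)+\delta_{k_2k_3}\delta_{k_1k_4}\tau(y_2)\tau(y_4)\tau(y_1y_3).\tag{7}$$

*Proof of (7).* This is a case of Nica–Speicher, *Lectures on the Combinatorics of Free Probability*, Theorem 14.4, the two terms being the two non-crossing pairings of $\{1,2,3,4\}$. Here is a direct check. Both sides are linear in each $y_i$, so let each $y_i$ be $1$ or centered. Let $T=\{i:y_i=1\}$. By phase invariance, a product of an odd number of alternating $c$'s and $c^*$'s is centered.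

* $T=\emptyset$: the word is alternating and centered, so the left side is $0$; the right side is $0$.
* $|T|=1$, say $T=\{1\}$: write $c_{k_1}^*c_{k_2}=\delta_{k_1k_2}+(\text{centered})$. The centered part gives $0$. The scalar part gives $\delta_{k_1k_2}\tau(c_{k_3}^*y_3c_{k_4}y_4y_2)=\delta_{k_1k_2}\delta_{k_3k_4}\tau(y_3)\tau(y_4y_2)=0$. The right side is $0$. Other positions follow by cyclicity in the same way.
* $T$ two cyclically adjacent positions: there is a centered block of length three and one single letter, separated by two centered $y$'s, so the left side is $0$. The right side is $0$, since each term contains the trace of a centered $y$.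
* $T=\{1,3\}$: by (5) with $u=y_2$, $v=y_4$, the left side is $\tau(c_{k_1}^*c_{k_2})\tau(c_{k_3}^*c_{k_4})\tau(y_2y_4)$, the first term on the right; the second is $0$. $T=\{2,4\}$ gives the second term in the same way.
* $|T|=3$: the left side is $\tau(\text{block})\tau(y)=0$, and the right side is $0$.
* $|T|=4$: we need $\tau(c_{k_1}^*c_{k_2}c_{k_3}^*c_{k_4})=\delta_{k_1k_2}\delta_{k_3k_4}+\delta_{k_2k_3}\delta_{k_1k_4}$. If all indices agree this is $\tau((c^*c)^2)=2$. If $k_1=k_2\ne k_3=k_4$ or $k_2=k_3\neq k_1=k_4$, freeness gives $1$. If $k_1=k_3\ne k_2=k_4$, the word is alternating and centered, giving $0$. If some index occurs once, freeness gives $0$. $\square$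

For families $t=(\sum_ia_{ik}\otimes b_{ik})_k$ in $L\odot\mathcal P$ and $u=(\sum_ig_{ik}\otimes h_{ik})_k$ in $\mathcal P\odot R$ put
$$A=\sum_{k,i}a_{ik}\,c_k\,b_{ik},\qquad B=\sum_{k,i}g_{ik}\,d_k\,h_{ik}.$$
By (6) and (4), $E(A^*\alpha A)=\sum b_{ik}^*\,\tau(a_{ik}^*\alpha a_{i'k})\,b_{i'k}=\Phi_t(\alpha)$ for $\alpha\in L$, and in the same way $E_{\mathcal Q}(B\beta B^*)=\Psi_u(\beta)$ for $\beta\in R$. For $x\in M$ the elements $x,B,\beta$ lie in $\mathcal Q_d$, so
$$\tau\big((AxB)^*\alpha(AxB)\beta\big)=\tau\big(x^*\Phi_t(\alpha)x\,B\beta B^*\big)=\tau\big(x^*\Phi_t(\alpha)\,x\,\Psi_u(\beta)\big).\tag{8}$$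
Compare with (3): in the $L$-$R$ bimodule $L^2\mathcal N$, the operator $AxB$ plays the role of $\zeta\otimes x\kappa$. Moreover
$$\tau(A^*A)=\tau(\Phi_t(1)),\qquad\tau((A^*A)^2)=\|\Phi_t(1)\|_2^2+\|\Psi_t(1)\|_2^2.\tag{9}$$
For the second identity, write $a_1,b_1,\dots$ for $a_{i_1k_1},b_{i_1k_1},\dots$ and expand
$$\tau((A^*A)^2)=\sum\tau\big(c_{k_1}^*(a_1^*a_2)c_{k_2}(b_2b_3^*)c_{k_3}^*(a_3^*a_4)c_{k_4}(b_4b_1^*)\big).$$
The first term of (7) contributes $\sum_{k_1=k_2,\,k_3=k_4}\tau(a_1^*a_2)\tau(a_3^*a_4)\tau(b_1^*b_2b_3^*b_4)=\tau(\Phi_t(1)^2)$. The second contributes $\sum_{k_2=k_3,\,k_1=k_4}\tau(b_2b_3^*)\tau(b_4b_1^*)\tau(a_2a_3^*a_4a_1^*)=\tau(\Psi_t(1)^2)$. Likewise $\tau(BB^*)=\tau(\Psi_u(1))$ and $\tau((BB^*)^2)=\tau((B^*B)^2)=\|\Phi_u(1)\|_2^2+\|\Psi_u(1)\|_2^2$.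

**Step 6 (choices, in the right order).** *Purpose: to fix $z$ first and $t,u$ afterwards, so that $z$ is almost the identity on the operators $Ax_jB$.* Suppose Theorem 1 fails for $(\mathcal H,\mathcal K)$, and fix
$$m=100,\qquad\varepsilon=10^{-14},\qquad r=10^{-6}\ (\ge3\sqrt\varepsilon).$$
Let $\xi_j=\zeta\otimes x_j\kappa$. By (3), $\|\xi_j\|^2=\tau(x_j^*\Phi_\zeta(1)x_j\Psi_\kappa(1))\le1.21$. Choose $z=\sum_s\alpha_s\otimes\beta_s^{op}$ by Lemma 6 for these $\xi_j$ and $\varepsilon$, and write $(1-z)^*(1-z)=\sum_v\gamma_v\otimes\theta_v^{op}$. By (3),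
$$\sum_v\tau\big(x_j^*\Phi_\zeta(\gamma_v)x_j\Psi_\kappa(\theta_v)\big)=\|(1-z)\xi_j\|^2<\varepsilon^2.$$
With $z\cdot w=\sum_s\alpha_sw\beta_s$ on $L^2\mathcal N$, (8) gives
$$\|(1-z)\cdot(Ax_jB)\|_2^2=\sum_v\tau\big(x_j^*\Phi_t(\gamma_v)x_j\Psi_u(\theta_v)\big),$$
the same expression with $\Phi_t,\Psi_u$ in place of $\Phi_\zeta,\Psi_\kappa$. Since
$$|\tau(x^*PxQ)-\tau(x^*P'xQ')|\le\|x\|^2\big(\|P-P'\|_2\|Q\|_2+\|P'\|_2\|Q-Q'\|_2\big),$$
Lemma 7 (applied to $\zeta$ and $\kappa$, with finite sets containing $1$ and all $\gamma_v$, respectively $1$ and all $\theta_v$) provides $t,u$ with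
$$\|Ax_jB\|_2<2,\qquad\|Ax_jB-z\cdot(Ax_jB)\|_2<\varepsilon\qquad(j\le m),$$
$$\tau(A^*A)>\tfrac34,\quad\tau((A^*A)^2)<3,\quad\tau(BB^*)>\tfrac34,\quad\tau((BB^*)^2)<3.\tag{10}$$
For the last line use (9), $\tau(\Phi_\zeta(1))=\tau(\Psi_\kappa(1))=1$ and $2\cdot1.1^2=2.42<3$; here the bound $1.1$ of Lemma 5 is used.

## 9. Gaussian matrices near a fixed small subspace

**Step 7 (matrix models).** *Purpose: to replace $x_j,c_k,d_k$ by independent Gaussian matrices and everything from $L,M_1,R$ by deterministic ones.* Only finitely many elements of $L,M_1,R$ occur in $z,A,B$. Since $L$ embeds in $\mathcal R^\omega$, the elements of $L$ have uniformly bounded representing sequences in $\mathcal R$. So for each $n$ there are elements of $\mathcal R$ whose $*$-moments of degree $\le n$ are within $1/n$ of the right ones. The expectations of $\mathcal R$ onto its subalgebras $M_{2^i}(\mathbb C)$, whose union is dense, do not increase norms and converge to the identity in $\|\cdot\|_2$, so we may take these elements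 in $M_{2^i}(\mathbb C)$ with $i$ as large as we like. Do the same for $M_1$ and $R$ with the same $i$, and put the three lists into the three tensor positions of $M_{2^i}\otimes M_{2^i}\otimes M_{2^i}$. Mixed moments are then products, as in $L\bar\otimes M_1\bar\otimes R$. Hence for infinitely many $N\to\infty$ there are deterministic $N\times N$ matrices, uniformly bounded in norm, converging in joint $*$-moments to our elements of $L,M_1,R$.

Take independent Ginibre matrices $X_j,C_k,D_k\in M_N(\mathbb C)$ (i.i.d. complex Gaussian entries, $\mathbb E|\cdot|^2=1/N$). By Voiculescu's asymptotic freeness theorem (Voiculescu 1991, Dykema 1993; Anderson–Guionnet–Zeitouni, *An Introduction to Random Matrices*, Theorem 5.4.5, applied to real and imaginary parts), normalized traces of $*$-polynomials in all these matrices converge in probability to the traces in $\mathcal N$ of the corresponding polynomials.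

Let $A_N,B_N$ be the matrices corresponding to $A,B$. Let $z_N:w\mapsto\sum_s\alpha_s^{(N)}w\beta_s^{(N)}$ on $M_N(\mathbb C)$. Because $z\in L\odot R^{op}$ involves no $x_j$, the operator $z_N$ is *deterministic*. Put $\mathrm{tr}=N^{-1}\mathrm{Tr}$ and $\|w\|_2=N^{-1/2}\|w\|_{HS}$, also for rectangular matrices; then $\|CwD\|_2\le\|C\|\|w\|_2\|D\|$. By (10), for large $N$ in our sequence, with probability at least $\frac12$ there exist $A,B\in M_N(\mathbb C)$ (namely $A_N,B_N$) with

1. $\mathrm{tr}(A^*A)\ge\frac34$, $\mathrm{tr}((A^*A)^2)\le3$, $\mathrm{tr}(BB^*)\ge\frac34$, $\mathrm{tr}((BB^*)^2)\le3$;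
2. for $w_j:=AX_jB$: $\|w_j\|_2\le2$ and $\|w_j-z_Nw_j\|_2\le\varepsilon$ for all $j\le m$;
3. $\|X_j\|_2\le2$ for all $j\le m$.

**Step 8 (the subspace $F$).** *Purpose: to show that all $w_j$ are close to one deterministic subspace of dimension $\le\varepsilon N^2$.* The trace of the operator $w\mapsto\alpha w\beta$ on $M_N(\mathbb C)$ is $\mathrm{Tr}(\alpha)\mathrm{Tr}(\beta)$, so
$$N^{-2}\,\mathrm{Tr}(z_N^*z_N)=\sum_{s,s'}\mathrm{tr}\big(\alpha_s^{(N)*}\alpha_{s'}^{(N)}\big)\,\mathrm{tr}\big(\beta_{s'}^{(N)}\beta_s^{(N)*}\big)\longrightarrow\|z\|_2^2<\varepsilon^2 .$$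
For large $N$ this gives $\mathrm{Tr}(z_N^*z_N)\le\varepsilon^2N^2$, so at most $\varepsilon N^2$ singular values of $z_N$ exceed $\sqrt\varepsilon$. Let $F\subset M_N(\mathbb C)$ be the span of the corresponding left singular vectors and $E_F$ the orthogonal projection onto it. Then $F$ is deterministic, $\dim_{\mathbb C}F\le\varepsilon N^2$, $\|(1-E_F)z_N\|\le\sqrt\varepsilon$, and item 2 gives
$$\|w_j-E_Fw_j\|_2\le\|w_j-z_Nw_j\|_2+\|(1-E_F)z_Nw_j\|_2\le\varepsilon+2\sqrt\varepsilon\le r,\qquad\|E_Fw_j\|_2\le2.\tag{11}$$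

## 10. Counting parameters

**Step 9 (removing $A$ and $B$ on a corner).** *Purpose: to recover a genuine block of $X_j$ from $w_j=AX_jB$ with bounded inverses.* Assume 1–3 and let $K=\lceil N/12\rceil$, so $N\le12K$. Let $p_A=1_{[1/4,\infty)}(A^*A)$. Then $\mathrm{tr}(A^*Ap_A)\ge\frac34-\frac14=\frac12$, and Cauchy–Schwarz gives
$$\tfrac14\le\mathrm{tr}((A^*A)^2)\,\mathrm{tr}(p_A)\le3\,\mathrm{tr}(p_A).$$
So $\mathrm{rank}\,p_A\ge N/12$, hence $\mathrm{rank}\,p_A\ge K$. The same holds for $q_B=1_{[1/4,\infty)}(BB^*)$. Let $\phi(s)=1/s$ for $s\ge\frac12$ and $\phi(s)=0$ otherwise. With polar decompositions $A=V|A|$, $B=|B^*|W$, the matrices $A'=\phi(|A|)V^*$ and $B'=W^*\phi(|B^*|)$ have norm $\le2$, and $A'A=p_A$, $BB'=q_B$. Choose a co-isometry $P\in M_{K\times N}$ ($PP^*=1$) with $P^*P\le p_A$, and an isometry $Q\in M_{N\times K}$ with $QQ^*\le q_B$. Put $A''=PA'$ and $B''=B'Q$. Then $A''A=Pp_A=P$, $BB''=q_BQ=Q$, $\|A''\|,\|B''\|\le2$, and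
$$PX_jQ=A''w_jB''\qquad(j=1,\dots,m).\tag{12}$$

**Step 10 (nets).** *Purpose: to replace the unknown $P,Q,A'',B''$ and $E_Fw_j$ by finitely many deterministic candidates.* A maximal $r$-separated subset of a subset of a ball of radius $\le2$ in a $d$-dimensional real normed space is an $r$-net contained in that subset. Its points carry disjoint balls of radius $r/2$ inside a ball of radius $2+r/2$, so it has at most $(1+4/r)^d\le(5/r)^d$ points. Take such $r$-nets, in operator norm, of

* the co-isometries in $M_{K\times N}$ and the isometries in $M_{N\times K}$,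
* the radius-$2$ balls of $M_{K\times N}$ and of $M_{N\times K}$

(real dimension $2KN$ in all four cases), and one in $\|\cdot\|_2$ of the radius-$2$ ball of $F$ (real dimension $\le2\varepsilon N^2$). All nets are deterministic. Choose net points $\tilde P,\tilde Q,\tilde A,\tilde B$ within $r$ of $P,Q,A'',B''$, and $y_j$ within $r$ of $E_Fw_j$, so $\|w_j-y_j\|_2\le2r$ by (11). Changing one factor of (12) at a time and using item 3,
$$\|\tilde PX_j\tilde Q-\tilde Ay_j\tilde B\|_2\le\underbrace{2r\cdot2}_{P,\,Q}+\underbrace{r\cdot2\cdot2}_{A''}+\underbrace{2\cdot2r\cdot2}_{w_j}+\underbrace{2\cdot2\cdot r}_{B''}=20r.\tag{13}$$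

**Step 11 (small balls).** *Purpose: to show that (13) is very unlikely for fixed net points.* For a fixed co-isometry $\tilde P$ and isometry $\tilde Q$, $\tilde PX_j\tilde Q$ is a $K\times K$ matrix with i.i.d. complex Gaussian entries of variance $1/N$, by unitary invariance. Its density is at most $(N/\pi)^{K^2}$. A ball of radius $\varrho$ in $\mathbb C^{K^2}$ has volume $\pi^{K^2}\varrho^{2K^2}/(K^2)!$. So for fixed $y$,
$$\mathbb P\big(\|\tilde PX_j\tilde Q-y\|_{HS}\le20r\sqrt N\big)\le\Big(\frac N\pi\Big)^{K^2}\frac{\pi^{K^2}(400r^2N)^{K^2}}{(K^2)!}\le\Big(400e\,r^2\frac{N^2}{K^2}\Big)^{K^2}\le(400r)^{2K^2},$$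
using $(K^2)!\ge(K^2/e)^{K^2}$, $N/K\le12$ and $400\cdot e\cdot144<400^2$. The $X_j$ are independent, so for fixed net points $\tilde P,\tilde Q,\tilde A,\tilde B,y_1,\dots,y_m$ the $m$ inequalities (13) hold jointly with probability at most $(400r)^{2mK^2}$.

**Step 12 (union bound).** *Purpose: to compare the two counts.* Conditions 1–3 have probability at least $\frac12$ and force (13), for all $j$, for some choice of net points. There are at most $(5/r)^{4\cdot2KN}\cdot(5/r)^{m\cdot2\varepsilon N^2}$ choices, so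
$$\tfrac12\le\Big(\frac5r\Big)^{8KN+2m\varepsilon N^2}(400r)^{2mK^2}.$$
Here $8KN\le96K^2$, $2m\varepsilon N^2\le28800\,\varepsilon K^2\le K^2$ and $2m=200$. The matrices $P,Q,A'',B''$ are shared by all $j$ and cost an exponent $96K^2$ once; the hundred Gaussian blocks gain $200K^2$. The right side is at most
$$\big(5^{97}\,400^{200}\,r^{103}\big)^{K^2}.$$
As $\log_{10}(5^{97}400^{200})<589$ and $r^{103}=10^{-618}$, this is at most $10^{-29K^2}<\frac12$, a contradiction. This proves Theorem 1 and, with Section 4, Corollary 2. $\blacksquare$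

## 11. Tensor products of representations weakly contained in $\lambda$

Let $\Gamma=\mathbb F_n$, $M=L\Gamma$. For a unitary representation $(\pi,V)$ let $\mathcal H_\pi=\ell^2\Gamma\otimes V$, with left action $g\mapsto\lambda_g\otimes\pi(g)$, which extends normally to $M$ by Fell absorption, and with the right action of $M$ on $\ell^2\Gamma$.

**Step 1 (dictionary).** *Purpose: to translate representations into bimodules.*

* $\mathcal H_\lambda\cong L^2M\otimes L^2M$ via $\delta_s\otimes\delta_t\mapsto\delta_t\otimes\delta_{t^{-1}s}$: left $g$ gives $\delta_{gt}\otimes\delta_{t^{-1}s}$, right $h$ gives $\delta_t\otimes\delta_{t^{-1}sh}$.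
* $\mathcal H_\pi\otimes_M\mathcal H_{\pi'}\cong\mathcal H_{\pi\otimes\pi'}$. The vectors $\delta_e\otimes v$ are right bounded with $L_{\delta_e\otimes v'}^*L_{\delta_e\otimes v}=\langle v,v'\rangle1$, and their right translates span a dense subspace. So $(\delta_e\otimes v)\otimes(\delta_s\otimes v')\mapsto\delta_s\otimes v\otimes v'$ is unitary and clearly right modular. Since $g(\delta_e\otimes v)=(\delta_e\otimes\pi(g)v)\lambda_g$, left $g$ gives $(\delta_e\otimes\pi(g)v)\otimes(\delta_{gs}\otimes\pi'(g)v')\mapsto\delta_{gs}\otimes\pi(g)v\otimes\pi'(g)v'$, as it should.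

**Step 2 (if $\pi\preceq\lambda$, then $\mathcal H_\pi$ is weakly coarse).** *Purpose: to check the hypothesis of Theorem 1.* Weak coarseness passes to direct sums, so let $\pi$ have a cyclic unit vector $v$, and put $\varphi(g)=\langle\pi(g)v,v\rangle$. Since $g(\delta_e\otimes v)h=\delta_{gh}\otimes\pi(g)v$, the vector $\delta_e\otimes v$ is cyclic for $\mathcal H_\pi$, and
$$\langle x(\delta_e\otimes v)y,\delta_e\otimes v\rangle=\tau(m_\varphi(x)y),$$
where $m_\varphi$ is the unital completely positive multiplier $\lambda_g\mapsto\varphi(g)\lambda_g$. As $\pi\preceq\lambda$ and $\Gamma$ is countable, $\varphi$ is the pointwise limit of a sequence of normalized positive definite functions $\varphi_i$ which are finite sums of coefficients $\langle\lambda(\cdot)\eta,\eta\rangle$. Writing $x(g)$ for the Fourier coefficients of $x\in M$,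
$$\|m_{\varphi_i}(x)-m_\varphi(x)\|_2^2=\sum_g|\varphi_i(g)-\varphi(g)|^2|x(g)|^2\to0$$
by dominated convergence. So our state on $M\odot M^{op}$ is a pointwise limit of states $\tau(m_{\varphi_i}(x)y)$ coming from vectors in multiples of $\mathcal H_\lambda\cong L^2M\otimes L^2M$. It is therefore continuous for the minimal norm, and (i) of Section 2 applies.

**Step 3 (from a bimodule map to an intertwiner).** *Purpose: to conclude.* Theorem 1 with $L=R=M$ gives a nonzero bimodule map $T:\mathcal H_{\pi\otimes\pi'}\to L^2M\otimes L^2M$. The subspace $\delta_e\otimes V\otimes V'$ generates $\mathcal H_{\pi\otimes\pi'}$ under the right action, so $T$ is nonzero on it. As $g(\delta_e\otimes\xi)g^{-1}=\delta_e\otimes(\pi\otimes\pi')(g)\xi$, the restriction of $T$ intertwines $\pi\otimes\pi'$ with the representation $\xi\otimes\eta\mapsto g\xi\otimes\eta g^{-1}$ on $\ell^2\Gamma\otimes\ell^2\Gamma$, which is a multiple of $\lambda$ by Fell absorption. Composing with a suitable coordinate projection gives a nonzero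 intertwiner from $\pi\otimes\pi'$ to $\lambda$. This proves Corollary 4. $\blacksquare$
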